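# Infinite-time blowup in a planar chemotaxis system: the mass is a multiple of $4\pi$

## 1. Equilibrium packets of mass $8\pi$ in the plane and $4\pi$ in the half-plane

Start with an explicit family. For $\varepsilon>0$ and $x\in\mathbf R^2$ put
$$u_\varepsilon(x)=\frac{8\varepsilon^2}{(\varepsilon^2+|x|^2)^2},\qquad v_\varepsilon=\log u_\varepsilon .$$
From $\nabla\log(\varepsilon^2+|x|^2)=\frac{2x}{\varepsilon^2+|x|^2}$ we get
$$\Delta\log(\varepsilon^2+|x|^2)=\frac4{\varepsilon^2+|x|^2}-\frac{4|x|^2}{(\varepsilon^2+|x|^2)^2}=\frac{4\varepsilon^2}{(\varepsilon^2+|x|^2)^2},$$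
so $-\Delta v_\varepsilon=u_\varepsilon$. Also $\nabla u_\varepsilon-u_\varepsilon\nabla v_\varepsilon=0$, because $v_\varepsilon=\log u_\varepsilon$. Thus $(u_\varepsilon,v_\varepsilon)$ is an equilibrium of
$$u_t=\nabla\cdot(\nabla u-u\nabla v),\qquad-\Delta v=u,$$
which describes a density $u$ that diffuses and drifts up the gradient of a signal $v$ that it produces itself. With $s=|x|^2$,
$$\int_{|x|>\rho}u_\varepsilon\,dx=\pi\int_{\rho^2}^\infty\frac{8\varepsilon^2}{(\varepsilon^2+s)^2}ds=\frac{8\pi\varepsilon^2}{\varepsilon^2+\rho^2}.$$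
For $\rho=0$ this says that every member of the family has mass $8\pi$; for $\rho>0$ it tends to $0$ with $\varepsilon$, so $u_\varepsilon dx\rightharpoonup8\pi\delta_0$. In the half-plane $\{x_2>0\}$ the same functions have vanishing normal derivative on $x_2=0$, by evenness, and mass $4\pi$. So equilibrium packets, however concentrated, weigh $8\pi$ in the interior and $4\pi$ at a flat wall.

Why these numbers? Let a density of mass $m$ in the plane evolve with $v=\Gamma*u$, $\Gamma(x)=\frac1{2\pi}\log\frac1{|x|}$, and suppose that everything decays fast enough to integrate by parts. Then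
$$\frac d{dt}\int|x|^2u=\int 4u+\iint2x\cdot\nabla\Gamma(x-y)u(x)u(y)\,dxdy .$$
Exchanging $x$ and $y$ and averaging replaces $2x\cdot\nabla\Gamma(x-y)$ by $(x-y)\cdot\nabla\Gamma(x-y)=-\frac1{2\pi}$. Hence
$$\frac{d}{dt}\int|x|^2u=4m-\frac{m^2}{2\pi}=\frac m{2\pi}(8\pi-m).\tag{1}$$
Suppose that the mass $m$ sits at the origin at time $0$ and that the motion makes sense both before and after. The second moment is $0$ at time $0$ and is never negative. If $m>8\pi$, formula (1) makes it negative just after; if $m<8\pi$, it makes it negative just before. So $m=8\pi$. (For $u_\varepsilon$ itself the second moment diverges logarithmically, so a rigorous version must be local.)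

Now let a solution on a bounded domain live forever while its maximum tends to infinity. Packets must form. Can the solution consist of such packets plus a leftover that never concentrates, or is its total mass forced to be $4\pi$ times a positive integer?

## 2. The Neumann problem and the two theorems

Let $\Omega\subset\mathbf R^2$ be a bounded domain with smooth boundary, and consider
$$\begin{aligned}u_t&=\nabla\cdot(\nabla u-u\nabla v)&&\text{in }\Omega\times(0,T),\\-\Delta v&=u-\frac1{|\Omega|}\int_\Omega u&&\text{in }\Omega\times(0,T),\\ \frac{\partial u}{\partial\nu}-u\frac{\partial v}{\partial\nu}\Big|_{\partial\Omega}&=\frac{\partial v}{\partial\nu}\Big|_{\partial\Omega}=0,\quad\int_\Omega v=0,\\ u|_{t=0}&=u_0(x)>0,\end{aligned}\tag{2}$$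
where $u_0$ is sufficiently smooth on $\overline\Omega$ and $u_0>0$ on $\overline\Omega$. Here $(u,v)$ is the unique classical solution, $T\in(0,\infty]$ its maximal existence time, and $\lambda=\|u_0\|_1$; mass is conserved, $\|u(\cdot,t)\|_1=\lambda$. We write $\bar u=\lambda/|\Omega|$ and $\mathbf N=\{1,2,\dots\}$. The boundary conditions give $\partial_\nu u=0$; moreover $u>0$, and the solution is smooth up to the boundary for $t>0$.

The conjecture, posed in "Exclusion of boundary blowup for 2D chemotaxis system with Dirichlet boundary condition for the Poisson part", reads: for every such solution, $T=+\infty$ and $\lim_{t\uparrow\infty}\|u(\cdot,t)\|_\infty=+\infty$ imply $\lambda\in4\pi\mathbf N$. It is true, even with $\limsup$ in place of $\lim$.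

**Theorem A.** If $T=+\infty$ and $\limsup_{t\uparrow\infty}\|u(\cdot,t)\|_\infty=+\infty$, then $\lambda\in4\pi\mathbf N$. In particular the conjecture holds.

**Theorem B.** Let $T=\infty$, $t_k\uparrow\infty$, and assume either $\lim_{t\uparrow\infty}\|u(t)\|_\infty=\infty$, or $\liminf_{t\uparrow\infty}\|u(t)\|_\infty<\infty$ and $\|u(t_k)\|_\infty\to\infty$. Along a subsequence, $u(x,t+t_k)dx\rightharpoonup\mu(t)=\sum_{i=1}^Nm_i\delta_{x_i(t)}$ weakly-* for all $t\in\mathbf R$. The $x_i$ are continuous and mutually distinct, and $N,m_i$ do not depend on $t$. For each $i$, either $m_i=8\pi$ and $x_i(t)\in\Omega$ for all $t$, or $m_i=4\pi$ and $x_i(t)\in\partial\Omega$ for all $t$.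

For $\lambda=4\pi$ a result of Ohtsuka–Senba–Suzuki 07 says that $T=+\infty$, and that if $t_k\uparrow\infty$ and $\|u(t_k)\|_\infty\to\infty$, then along a subsequence $u(x,t+t_k)dx\rightharpoonup4\pi\delta_{x(t)}$, where $t\in\mathbf R\mapsto x(t)\in\partial\Omega$ solves $\frac{dx}{dt}=2\pi\nabla R(x)$. Here $\nabla R$ is the tangential gradient of $R(x_0)=\lim_{x\to x_0}[G(x,x_0)-\frac1\pi\log\frac1{|x-x_0|}]$ and $G$ is the Green's function recalled below. We do not use this result, but it shows that concentration points may have to be allowed to move. (Below, the letter $R$ is a radius.)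

**Textbook facts used.** We use five of them.

1. On a compact set let $\nu_j\rightharpoonup\nu$ weakly-*, $\nu_j\ge0$. Then $\nu(F)\ge\limsup\nu_j(F)$ for closed $F$, $\liminf\int g\,d\nu_j\ge\int g\,d\nu$ for bounded lower semicontinuous $g$, and $\nu_j\otimes\nu_j\rightharpoonup\nu\otimes\nu$.
2. Gagliardo–Nirenberg in dimension two: $\|w\|_p\le C\|w\|_q^{q/p}\|w\|_{H^1}^{1-q/p}$ on $\Omega$ for $1\le q\le p<\infty$. Also $\|w\|_2\le C\|w\|_{W^{1,1}}$.
3. The Neumann heat semigroup satisfies $\|e^{t\Delta}g\|_\infty\le Ct^{-1/2}\|g\|_2$ for $0<t\le1$.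
4. If $y\ge0$ is $C^1$ on $[a,b]$ and $y'\le-cy^2+C$ with $c,C>0$, then $y(t)\le Z(t):=\sqrt{C/c}+\frac1{c(t-a)}$ for $a<t\le b$. Indeed $-cZ^2+C\le-\frac1{c(t-a)^2}=Z'$. If $y>Z$ somewhere, then going back to the last time with $y=Z$ we find an interval on which $y-Z$ starts at $0$, is positive, and has derivative $\le-c(y^2-Z^2)<0$, which is absurd.
5. If $Q$ is continuous on $[a,b)$ and its lower right Dini derivative $D_+Q(t)=\liminf_{s'\downarrow t}\frac{Q(s')-Q(t)}{s'-t}$ is $\ge0$ everywhere, then $Q$ is nondecreasing. Indeed let $Q_\epsilon(t)=Q(t)+\epsilon t$, and suppose $Q_\epsilon(t_2)<Q_\epsilon(t_1)$ with $t_1<t_2$. The last $t\in[t_1,t_2]$ with $Q_\epsilon(t)\ge Q_\epsilon(t_1)$ is $<t_2$, and $D_+Q_\epsilon(t)\ge\epsilon>0$ gives later such points, a contradiction. Let $\epsilon\to0$.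

## 3. Green's function in conformal charts and the symmetrized weak form

Let $G(x,y)$ be the Neumann Green's function with mean zero: $-\Delta_xG(\cdot,y)=\delta_y-\frac1{|\Omega|}$, $\partial_\nu G(\cdot,y)=0$ on $\partial\Omega$, $\int_\Omega G(x,y)dx=0$. It is symmetric, $G$ and $\nabla_xG$ are continuous on $\overline\Omega\times\overline\Omega$ off the diagonal, and $v=\int_\Omega G(\cdot,y)u(y)dy$. Write $X^*=(X_1,-X_2)$.

**Charts.** Each $x_0\in\overline\Omega$ has a chart $X:U\to D$ with $X(x_0)=0$, where $U$ is a relatively open neighborhood of $x_0$ in $\overline\Omega$ and $D$ is a disc about $0$.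

If $x_0\in\Omega$, take $X(x)=x-x_0$, and put $e\equiv1$, $\theta=1$.

If $x_0\in\partial\Omega$, take a smooth simply connected subdomain of $\Omega$ whose boundary contains a neighborhood of $x_0$ in $\partial\Omega$, and map it conformally onto the upper half-plane with $x_0\mapsto0$. By the Kellogg–Warschawski theorem the map is smooth up to the boundary near $x_0$ with nonvanishing derivative. Restricting it gives $X:U\to D\cap\{X_2\ge0\}$ with $U\cap\partial\Omega\to\{X_2=0\}$. Put $\theta=2$, let $e=|X'|^2$ as a function of $X$, extended evenly in $X_2$, and scale so that $e(0)=1$. Then $e$ is Lipschitz; call its Lipschitz constant $L_e$.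

For example, let $\Omega$ be the unit disc and $x_0=1$. In complex notation $X=2i\frac{1-w}{1+w}$, so $|X'|=\frac4{|1+w|^2}$, and $1+w=\frac{4i}{X+2i}$ gives $e=\frac{|X+2i|^4}{16}$ for $X_2\ge0$. Thus $e(0)=1$ and $\partial_2e(0,0+)=2\ne0$: the even extension has a kink, so Lipschitz is all we may use.

In a chart $\Delta_x=e\Delta_X$ and $\nabla_xa\cdot\nabla_xb=e\,\nabla_Xa\cdot\nabla_Xb$. Define the regular part $K$ by
$$G=\Gamma(X-Y)+K\ \ (\theta=1),\qquad G=\Gamma(X-Y)+\Gamma(X-Y^*)+K\ \ (\theta=2).$$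

*$K$ is $C^1$ near $(0,0)$.* The Dirichlet integral is conformally invariant and $dx=dX/e$, so in the chart $-\Delta_XG=\delta_Y-\frac1{e|\Omega|}$, and therefore $\Delta_XK=\frac1{e|\Omega|}$. For $\theta=2$ and $Y_2>0$, both $G$ and $\Gamma(X-Y)+\Gamma(X-Y^*)$ have vanishing $\partial_2$ on $X_2=0$, so the even reflection of $K(\cdot,Y)$ solves the same equation in all of $D$. The right side is bounded, so $K(\cdot,Y)\in C^1$. A difference $K(\cdot,Y)-K(\cdot,Y')$ is harmonic in $D$. On a fixed circle $|X|=r_1$ it is small, uniformly in $X$, when $Y,Y'$ are close and $|Y|,|Y'|<r_1/2$, since $G$ is continuous off the diagonal. By the maximum principle and interior gradient estimates it is then small in $C^1(B_{r_1/2})$. So $K$ and $\nabla_XK$ are jointly continuous near $(0,0)$; points $Y$ with $Y_2=0$ are reached as limits $Y_2\downarrow0$. Since $|X-Y^*|=|Y-X^*|$, $K$ is symmetric, so $\nabla_YK$ is continuous as well.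

Shrinking $D$, we assume $\frac12\le e\le2$, that $K,\nabla K$ are bounded, and that $X$ is bi-Lipschitz. For $X_2,Y_2\ge0$ we have $|X-Y^*|\ge|X-Y|$, so by compactness
$$|\nabla_xG(x,y)|\le\frac C{|x-y|}\quad\text{on }\overline\Omega\times\overline\Omega,\ x\ne y.\tag{3}$$

**Test functions.** Let $C_N^2=\{\varphi\in C^2(\overline\Omega):\partial_\nu\varphi=0\text{ on }\partial\Omega\}$. A smooth function of $X$ that is compactly supported in a chart, even in $X_2$ if $\theta=2$, and extended by $0$, belongs to $C_N^2$, because conformal maps preserve normals. Hence $C_N^2$ is an algebra that contains constants and separates points, and by Stone–Weierstrass it is dense in $C(\overline\Omega)$. Conversely, for $\varphi\in C_N^2$ and $\theta=2$ the even extension of $\varphi(X)$ is $C^2$, since $\partial_2\varphi=0$ on $X_2=0$.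

**The weak form.** Let $\varphi\in C^2_N$. Multiply the equation by $\varphi$. The flux vanishes on $\partial\Omega$, so $\frac d{dt}\int\varphi u=-\int\nabla\varphi\cdot\nabla u+\int u\nabla\varphi\cdot\nabla v$. The first term is $\int u\Delta\varphi$ as $\partial_\nu\varphi=0$. In the second, insert $\nabla v(x)=\int\nabla_xG(x,y)u(y)dy$ and average over the exchange of $x$ and $y$:
$$\frac d{dt}\int\varphi u=\int u\Delta\varphi+\frac12\iint\rho_\varphi\,u(x)u(y)\,dxdy,\quad\rho_\varphi=\nabla\varphi(x)\cdot\nabla_xG+\nabla\varphi(y)\cdot\nabla_yG.\tag{4}$$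
The averaging replaces a kernel of size $1/|x-y|$ by a bounded one. To see this, put $V=e\nabla_X\varphi$ in a chart. It is Lipschitz, and $V(X^*)=V(X)^*$ if $\theta=2$. Let
$$A_V(X,Y)=\frac{(V(X)-V(Y))\cdot(X-Y)}{|X-Y|^2}.$$
Since $\nabla\Gamma(Z)=-\frac1{2\pi}\frac Z{|Z|^2}$, the terms with $\Gamma(X-Y)$ give $-\frac1{2\pi}A_V(X,Y)$. For the image terms, $V(Y)\cdot(Y-X^*)=V(Y^*)\cdot(Y^*-X)$ (reflect both vectors), so
$$V(X)\cdot(X-Y^*)+V(Y)\cdot(Y-X^*)=(V(X)-V(Y^*))\cdot(X-Y^*),$$
and both denominators equal $|X-Y^*|^2$. Therefore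
$$\rho_\varphi=-\tfrac1{2\pi}\big[A_V(X,Y)+\mathbf 1_{\theta=2}A_V(X,Y^*)\big]+V(X)\cdot\nabla_XK+V(Y)\cdot\nabla_YK.\tag{5}$$
As $|A_V|\le\mathrm{Lip}(V)$, finitely many charts near the diagonal and (3) away from it give $|\rho_\varphi|\le C\|\varphi\|_{C^2}$, hence
$$\Big|\frac d{dt}\int\varphi u\Big|\le C\|\varphi\|_{C^2},\qquad C=C(\Omega,\lambda).\tag{6}$$

The kernel is bounded but in general not continuous on the diagonal. In the flat case with $\varphi=X_1^2$ we have $V=(2X_1,0)$ and $A_V(X,Y)=2n_1^2$, $n=\frac{X-Y}{|X-Y|}$, which takes all values in $[0,2]$ near any diagonal point. Point masses charge the diagonal, so this will matter.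

## 4. Limit flows on the whole time line

Let $T=\infty$, $t_k\to\infty$, $u_k(t)=u(\cdot,t+t_k)$. On any compact time interval $u_k$ is defined for large $k$. By (6) the functions $t\mapsto\int\varphi u_k(t)$ are bounded and Lipschitz uniformly in $k$. Apply Arzelà–Ascoli for $\varphi$ in a countable subset of $C_N^2$ that is dense in $C(\overline\Omega)$, and a diagonal argument: along a subsequence
$$u_k(t)dx\rightharpoonup\mu(t)\quad\text{weakly-* in }\mathcal M(\overline\Omega),$$
locally uniformly in $t\in\mathbf R$ for a metric of the weak-* topology on measures of mass $\lambda$. In particular $u_k(\tau_k)\rightharpoonup\mu(\tau)$ whenever $\tau_k\to\tau$.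

**Definition.** Such a $\mu$ is called a limit flow (of the subsequence). It consists of measures $\mu(t)\ge0$ of mass $\lambda$, weak-* continuous in $t\in\mathbf R$, with $|\int\varphi\,d\mu(t)-\int\varphi\,d\mu(s)|\le C\|\varphi\|_{C^2}|t-s|$ for $\varphi\in C_N^2$.

The simplest example comes from $u_0\equiv\bar u$: then $u\equiv\bar u$, $v\equiv0$, and $\mu(t)=\bar u\,dx$. The curve $4\pi\delta_{x(t)}$ in the result quoted in Section 2 is another one. The important feature is that $t$ runs over all of $\mathbf R$, so we may argue backward in time.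

What equation does $\mu$ satisfy? For $\varphi\in C_N^2$ let $\underline\rho_\varphi$ and $\overline\rho_\varphi$ be the lower and upper limits of $\rho_\varphi$ along off-diagonal points. They are bounded, equal $\rho_\varphi$ off the diagonal, and are lower, respectively upper, semicontinuous. The diagonal is a null set for $u_k\otimes u_k$, so $\rho_\varphi$ may be replaced by $\underline\rho_\varphi$ in (4) for $u_k$. By fact 1, $\liminf_k\iint\underline\rho_\varphi u_ku_k\ge\iint\underline\rho_\varphi d\mu d\mu$ at each time, and Fatou's lemma (the integrands are bounded) allows integration in time. With the same argument for $\overline\rho_\varphi$, for $s<t$,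
$$\int_s^t\Big[\int\Delta\varphi\,d\mu+\tfrac12\iint\underline\rho_\varphi d\mu d\mu\Big]d\tau\le\int\varphi\,d\mu(t)-\int\varphi\,d\mu(s)\le\int_s^t\Big[\int\Delta\varphi\,d\mu+\tfrac12\iint\overline\rho_\varphi d\mu d\mu\Big]d\tau.\tag{7}$$
The left integrand is lower semicontinuous in $\tau$, because $\mu(\tau)$ and $\mu(\tau)\otimes\mu(\tau)$ are weak-* continuous.

**Local version.** In a chart at $x_0$ let $\tilde\mu$ be the push-forward of $\mu|_U$ if $\theta=1$, and the sum of the push-forward and its reflection in $X_2=0$ if $\theta=2$. A boundary atom of mass $m$ becomes an atom of mass $2m$: the packet of mass $4\pi$ in the half-plane is unfolded to the packet of mass $8\pi$ in the plane. Let $B_R=\{|X|<R\}$, $U_R=X^{-1}(B_R)$, and fix $R_0=R_0(x_0)\le1$ with $\overline{U_{R_0}}\subset U$. For $R\le R_0$ let $\varphi\in C_c^2(B_{R/2})$, even in $X_2$ if $\theta=2$. Then $\varphi\circ X\in C_N^2$ and $\int\varphi\,d\tilde\mu=\theta\int\varphi\circ X\,d\mu$. Let $\mathcal L_\varphi$ and $\mathcal U_\varphi$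 be $\theta$ times the left and right integrands of (7) for $\varphi\circ X$. Let $A_V^\pm=A_V$ off the diagonal of $D\times D$, and on the diagonal let $A_V^+$, $A_V^-$ be the upper and lower limits of $A_V$ along off-diagonal points.

**Lemma 1.** With a constant $C_1$ independent of $R$ and $\varphi$,
$$\mathcal L_\varphi\ge\int e\Delta\varphi\,d\tilde\mu-\frac1{4\pi}\iint_{B_R\times B_R}A_V^+d\tilde\mu d\tilde\mu-\frac{C_1}R\int|\nabla\varphi|d\tilde\mu,\tag{8}$$
and $\mathcal U_\varphi\le$ the same expression with $A_V^-$ for $A_V^+$ and $+C_1/R$ for $-C_1/R$.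

*Proof.* The purpose is to isolate the interaction inside one chart. The term $\int e\Delta\varphi\,d\tilde\mu=\theta\int\Delta_x(\varphi\circ X)d\mu$ is exact. We split the pairs $(x,y)$.

*One point in $U_{R/2}$, the other outside $U_R$.* Then $|x-y|\ge cR$: if both points lie in $U$ this is the bi-Lipschitz bound, and otherwise $|x-y|\ge\mathrm{dist}(\overline{U_{R_0}},\overline\Omega\setminus U)>0$ with $R\le1$. If $x$ is the point in $U_{R/2}$, then $|\rho_{\varphi\circ X}|=|\nabla_x(\varphi\circ X)\cdot\nabla_xG|\le\frac CR|\nabla\varphi(X)|$ by (3). Such pairs contribute at most $\frac CR\int|\nabla\varphi|d\tilde\mu$ in modulus.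

*Neither point in $U_{R/2}$.* Off the diagonal the kernel vanishes. On the diagonal its limits vanish too, since $\operatorname{supp}(\varphi\circ X)$ is a compact subset of $U_{R/2}$. For such pairs $A_V^\pm=0$ as well.

*Both points in $U_R$, diagonal included.* We claim
$$\underline\rho\ge-\tfrac1{2\pi}\big[A_V^+(X,Y)+\mathbf 1_{\theta=2}A_V^+(X,Y^*)\big]-C(|\nabla\varphi(X)|+|\nabla\varphi(Y)|).$$
Off the diagonal this is (5). At a diagonal point with $\theta=1$, or with $\theta=2$ and $X_2>0$, only the first term is discontinuous. At a diagonal point with $\theta=2$, $X_2=0$, approximating pairs $X'\ne Y'$ in the closed half disc also satisfy $X'\ne Y'^*$ (equality would force $X'_2=Y'_2=0$ and $X'=Y'$), so each of the two terms has upper limit at most $A_V^+(X,X)$.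

It remains to express this through $\tilde\mu$. If $\theta=2$, then $A_V^+(X^*,Y^*)=A_V^+(X,Y)$, so
$$\iint_{B_R^2}A_V^+d\tilde\mu d\tilde\mu=2\iint_{U_R^2}\big[A_V^+(X,Y)+A_V^+(X,Y^*)\big]d\mu d\mu .$$
The prefactor of the double integral in $\mathcal L_\varphi$ is $\frac\theta2$. For $\theta=2$ we get $1\cdot\frac1{2\pi}\cdot\frac12=\frac1{4\pi}$, and for $\theta=1$ we get $\frac12\cdot\frac1{2\pi}=\frac1{4\pi}$. The gradient terms contribute at most $C\int|\nabla\varphi|d\tilde\mu\le\frac CR\int|\nabla\varphi|d\tilde\mu$. The upper bound is proved in the same way. $\square$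

From now on $C$ denotes constants that may depend on $\Omega$, $\lambda$ and the chart, but not on $R$ or the small parameters $r,\eta,\sigma$. The decomposition
$$V(X')-V(Y')=e(X')(\nabla\varphi(X')-\nabla\varphi(Y'))+(e(X')-e(Y'))\nabla\varphi(Y')$$
gives on the diagonal
$$A_V^+(X,X)\le e(X)\,\lambda_{\max}(D^2\varphi(X))+L_e|\nabla\varphi(X)|.\tag{9}$$

## 5. Second moments forward and backward fix the mass of an atom

**Lemma 2.** Let $\mu$ be a limit flow and $m=\mu(t)(\{x_0\})>0$. Then $m=8\pi$ if $x_0\in\Omega$ and $m=4\pi$ if $x_0\in\partial\Omega$.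

*Proof.* We make the computation (1) local. Let $t=0$, use the chart at $x_0$ and put $\tilde m=\theta m$; we must show $\tilde m=8\pi$. Suppose not, and let
$$c=\frac{\tilde m}{4\pi}|8\pi-\tilde m|>0,\qquad M=4\tilde m-\frac{\tilde m^2}{2\pi}=\frac{\tilde m}{2\pi}(8\pi-\tilde m)=\pm2c.$$

**Step 1: scales.** This step sets up a small ball on which $\tilde\mu$ is nearly $\tilde m\delta_0$ for a short time. Let $\sigma,\eta\in(0,\frac18)$. Choose $R\le\frac12R_0$ with $\tilde\mu(0)(\overline B_{2R}\setminus\{0\})\le\eta$ and put $r=\eta R$. Let $|\tau|\le\sigma r^2$. Apply (6), integrated, to a radial cutoff equal to $1$ on $B_{r/2}$ with support in $B_r$ ($C^2$-norm $\le Cr^{-2}$), and to one equal to $1$ on $B_R$ with support in $B_{2R}$ ($C^2$-norm $\le CR^{-2}$):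
$$\tilde\mu(\tau)(B_r)\ge\tilde m-C\sigma,\qquad\tilde\mu(\tau)(B_R)\le\tilde m+\eta+C\sigma.$$

**Step 2: the local second moment.** Here we compute its derivative up to small errors. Take $g\in C_c^\infty([0,4))$ with $0\le g\le4$ and $g(z)=z$ for $z\le1$, and put $\varphi=r^2g(|X|^2/r^2)$, which is supported in $B_{2r}\subset B_{R/2}$. Then $|D^2\varphi|\le C$, $|\nabla\varphi|\le Cr$. On $B_r$ we have $\varphi=|X|^2$, so $e\Delta\varphi=4e=4+O(r)$ and $V=2eX$, and
$$A_V(X,Y)=2e(X)+\frac{2(e(X)-e(Y))\,Y\cdot(X-Y)}{|X-Y|^2}=2+O(r),$$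
so $A_V^\pm=2+O(r)$ on $B_r\times B_r$. Elsewhere in $B_R$ these quantities are bounded by $C$, and by Step 1 $\tilde\mu(\tau)(B_R\setminus B_r)\le\eta+C\sigma$. The last term of (8) is $O(r/R)=O(\eta)$, and $r\le\eta$. Hence for $|\tau|\le\sigma r^2$
$$\mathcal L_\varphi(\tau)\ge M-C_2(\eta+\sigma),\qquad\mathcal U_\varphi(\tau)\le M+C_2(\eta+\sigma).$$

**Step 3: contradiction.** We now choose the direction of time. First take $\sigma$ with $C_2\sigma\le c/2$, then $\eta$ with $C_2\eta\le c/2$ and $4\eta<c\sigma$. Let $I(\tau)=\int\varphi\,d\tilde\mu(\tau)\ge0$. As $\varphi(0)=0$ and $\varphi\le4r^2$, $I(0)\le4r^2\eta$. If $\tilde m>8\pi$, then $M=-2c$, $\mathcal U_\varphi\le-c$, and (7) gives $I(\sigma r^2)\le4\eta r^2-c\sigma r^2<0$. If $\tilde m<8\pi$, then $M=2c$, $\mathcal L_\varphi\ge c$, and $I(-\sigma r^2)\le4\eta r^2-c\sigma r^2<0$. Both are impossible. $\square$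

Let $S=\{(x,t):\mu(t)(\{x\})>0\}$, with slices $S_t$, and $N(t)=\#S_t\le\lambda/4\pi$. Decompose
$$\mu(t)=\sum_{x\in S_t}\mu(t)(\{x\})\delta_x+f(t),\qquad f(t)\ge0\text{ without atoms}.$$
We say that an atom has interior or boundary type according to whether it lies in $\Omega$ or on $\partial\Omega$.

**Lemma 3.** (a) $S$ is closed. If $S\ni(x_j,t_j)\to(x,t)$, then for large $j$, $x_j\in\partial\Omega$ iff $x\in\partial\Omega$. (b) If $x_j\ne y_j$ are in $S_{t_j}$ and $t_j\to t$, then $x_j,y_j$ do not have a common limit. (c) $N$ is upper semicontinuous.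

*Proof.* If $(x_j,t_j)\to(x,t)$ and $\rho>0$, fact 1 gives $\mu(t)(\overline B_\rho(x))\ge\limsup\mu(t_j)(\overline B_\rho(x))\ge\limsup\mu(t_j)(\{x_j\})$. Let $\rho\to0$: $\mu(t)(\{x\})\ge\limsup\mu(t_j)(\{x_j\})\ge4\pi$, so $(x,t)\in S$. If $x\in\Omega$, then $x_j\in\Omega$ eventually. If $x\in\partial\Omega$ and $x_j\in\Omega$ infinitely often, then $4\pi=\mu(t)(\{x\})\ge8\pi$, a contradiction. This is (a). In (b), if $x_j,y_j\to x$, the same argument gives $\mu(t)(\{x\})\ge\limsup[\mu(t_j)(\{x_j\})+\mu(t_j)(\{y_j\})]$. By (a) this reads $8\pi\ge16\pi$ or $4\pi\ge8\pi$. For (c), let $N(t_j)\ge n$, $t_j\to t$; take $n$ distinct atoms of $\mu(t_j)$ that converge along a subsequence. By (a) and (b) the limits are $n$ distinct points of $S_t$. $\square$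

## 6. Bounds away from atoms

An atom must exist when the maximum blows up, and $f$ cannot sit on $\partial\Omega$. Both follow from the next lemma.

**Lemma 4.** Let $\mu$ be the limit flow of $(u_k)$.

(i) If $\mu(t_0)(\{x_0\})=0$, there are a neighborhood $O$ of $x_0$ in $\overline\Omega$ and $\delta>0$, $k_0$ such that $u_k$, $k\ge k_0$, is bounded in $L^\infty([t_0-\delta,t_0+\delta];L^2(O))\cap L^2([t_0-\delta,t_0+\delta];H^1(O))$. In particular $\mu(t_0)$ has an $L^2$ density on $O$, so $f(t_0)(\partial\Omega\setminus S_{t_0})=0$.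

(ii) If $N(t_0)=0$, then $\sup_{k\ge k_0}\|u_k(t_0)\|_\infty<\infty$ for some $k_0$.

*Proof of (i).* **Step 1: small local mass.** This makes the quadratic growth term absorbable. Let $\varepsilon>0$. As $\mu(t_0)(\{x_0\})=0$, there is a cutoff in $C_N^2$ that equals $1$ on a neighborhood $O'$ of $x_0$ and has $\mu(t_0)$-integral $<\varepsilon/2$. By weak convergence at $t_0$ and (6), there is $\delta>0$ with $\int_{O'}u_k(t)<\varepsilon$ for $|t-t_0|\le2\delta$ and large $k$.

**Step 2: localized $L^2$ identity.** We test the equation near $x_0$. Let $\zeta=\chi^6$, $\chi$ a smooth cutoff supported in $O'$ with $\chi=1$ on a smaller neighborhood $O$; then $|\nabla\zeta|\le C\zeta^{5/6}$. Drop $k$ and put $w=u\zeta$. Testing with $u\zeta^2$,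
$$\tfrac12\tfrac d{dt}\|w\|_2^2=-\int\nabla u\cdot\nabla(u\zeta^2)+\int u\nabla v\cdot\nabla(u\zeta^2).$$
The first term is $-\|\nabla w\|_2^2+\int u^2|\nabla\zeta|^2$. In the second, $\int u\zeta^2\nabla u\cdot\nabla v=\frac12\int\zeta^2\nabla(u^2)\cdot\nabla v=\frac12\int u^2\zeta^2(u-\bar u)-\frac12\int u^2\nabla(\zeta^2)\cdot\nabla v$, because $\partial_\nu v=0$ and $-\Delta v=u-\bar u$. Hence
$$\tfrac12\tfrac d{dt}\|w\|_2^2=-\|\nabla w\|_2^2+\int u^2|\nabla\zeta|^2+\tfrac12\int u^2(u-\bar u)\zeta^2+\tfrac12\int u^2\nabla v\cdot\nabla(\zeta^2).$$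

**Step 3: bounding the right side.** We show every term but the first is lower order or small. Apply $W^{1,1}\subset L^2$ to $u^{3/2}\zeta$, whose gradient is $\frac32u^{1/2}\zeta\nabla u+u^{3/2}\nabla\zeta$, and Cauchy–Schwarz with the factor $u^{1/2}$:
$$\int u^3\zeta^2\le C\Big(\int_{O'}u\Big)\Big(\int|\nabla u|^2\zeta^2+\int u^2(|\nabla\zeta|^2+\zeta^2)\Big)\le C\varepsilon\Big(\|\nabla w\|_2^2+\int u^2|\nabla\zeta|^2+\|w\|_2^2\Big),$$
where $C=C(\Omega)$; we used $|\nabla u|^2\zeta^2\le2|\nabla w|^2+2u^2|\nabla\zeta|^2$. Next, by Hölder and Gagliardo–Nirenberg with $\|w\|_1\le\lambda$,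
$$\int u^2|\nabla\zeta|^2\le C\int w^{5/3}u^{1/3}\le C\|w\|_{5/2}^{5/3}\le C\|w\|_1^{2/3}\|w\|_{H^1}\le C\|w\|_{H^1}.$$
By (3), $\|\nabla v\|_{3/2}\le C\lambda$. Hölder with exponents $6,6,\frac32$ gives
$$\int u^2\zeta|\nabla\zeta||\nabla v|\le C\int w^{11/6}u^{1/6}|\nabla v|\le C\|w\|_{11}^{11/6}\le C\|w\|_{H^1}^{5/3}.$$
Finally $\|w\|_2^2\le C\|w\|_{H^1}$.

**Step 4: the differential inequality.** This produces bounds that do not depend on $k$. Write $-\|\nabla w\|_2^2=-\|w\|_{H^1}^2+\|w\|_2^2$. With $\varepsilon$ small depending only on $\Omega$, and Young's inequality for the powers $1$ and $\frac53$ of $\|w\|_{H^1}$, the function $y=\|w\|_2^2$ satisfies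
$$y'\le-\tfrac12\|w\|_{H^1}^2+C\le-cy^2+C\quad\text{for }|t-t_0|\le2\delta,$$
with $c,C$ independent of $k$. Fact 4, started at $t_0-2\delta$, gives $y\le C(\delta)$ on $[t_0-\delta,t_0+\delta]$; integrating once more, $\int\|w\|_{H^1}^2dt\le C$. Since $w=u$ on $O$, the bounds follow. The weak limit $\mu(t_0)|_O$ has an $L^2$ density, so it does not charge $\partial\Omega\cap O$. Countably many such $O$ cover $\partial\Omega\setminus S_{t_0}$, so $f(t_0)(\partial\Omega\setminus S_{t_0})=0$.

*Proof of (ii).* All bounds are uniform in $k\ge k_0$; drop $k$. Cover $\overline\Omega$ by finitely many sets $O$ from (i). For some $\delta\in(0,1)$, $u$ is bounded in $L^\infty(I;L^2(\Omega))\cap L^2(I;H^1(\Omega))$, $I=[t_0-\delta,t_0]$. We climb from $L^2$ to $L^\infty$.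

**Step 5: $L^3$ bound.** This will bound $\nabla v$. Test with $u^2$ and put $w=u^{3/2}$, $y=\int u^3=\|w\|_2^2$. As $2u|\nabla u|^2=\frac89|\nabla w|^2$ and $2u^2\nabla u\cdot\nabla v=\frac23\nabla(u^3)\cdot\nabla v$,
$$\tfrac13y'=-\tfrac89\|\nabla w\|_2^2+\tfrac23\int u^3(u-\bar u).$$
Since $\|w\|_{4/3}=\|u\|_2^{3/2}\le C$,
$$\int u^4\le\|u\|_2\|w\|_4^2\le C\|w\|_{4/3}^{2/3}\|w\|_{H^1}^{4/3}\le C\|w\|_{H^1}^{4/3},\qquad y\le C\|w\|_{4/3}^{4/3}\|w\|_{H^1}^{2/3}\le C\|w\|_{H^1}^{2/3}.$$
Hence $y'\le-c\|w\|_{H^1}^2+C\le-c'y^3+C\le-c'y^2+C+c'$ (as $y^3\ge y^2-1$ for $y\ge0$), and fact 4 gives $y\le C$ on $[t_0-\frac\delta2,t_0]$. There $\|\nabla v\|_\infty\le C\sup_x\int\frac{u(y)}{|x-y|}dy\le C\|u\|_3\le C$.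

**Step 6: $H^1$ bound.** This controls the right side of the heat equation. Write $u_t=\Delta u+h$ with $h=-\nabla v\cdot\nabla u+u(u-\bar u)$. As $\|u\|_4^4\le C\|u\|_3^3\|u\|_{H^1}$, we have $\|h\|_2^2\le C(1+\|\nabla u\|_2^2)$ on $[t_0-\frac\delta2,t_0]$. With $g=\|\nabla u\|_2^2$ and $\partial_\nu u=0$,
$$\tfrac12g'=-\int\Delta u(\Delta u+h)\le\tfrac14\|h\|_2^2\le C(1+g).$$
Since $\int_Ig\,dt\le C$, some time in $[t_0-\frac\delta2,t_0-\frac\delta4]$ has $g\le C$, and Gronwall's inequality gives $g\le C$ on $[t_0-\frac\delta4,t_0]$. So $\|h\|_2\le C$ there.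

**Step 7: $L^\infty$ bound.** The smoothing of the heat semigroup finishes. By fact 3 and
$$u(t_0)=e^{\frac\delta4\Delta}u(t_0-\tfrac\delta4)+\int_{t_0-\delta/4}^{t_0}e^{(t_0-\tau)\Delta}h(\tau)\,d\tau,$$
$\|u(t_0)\|_\infty\le C+C\int_{t_0-\delta/4}^{t_0}(t_0-\tau)^{-1/2}d\tau\le C$. $\square$

## 7. The range $4\pi<\lambda<8\pi$ and a bump of fixed radius

Let us see what is settled under the hypothesis of the conjecture, $\|u(t)\|_\infty\to\infty$. Then $\|u_k(t)\|_\infty\to\infty$ for every $t$, so by Lemma 4(ii) $N(t)\ge1$ for all $t$, and by Lemma 2 each atom weighs at least $4\pi$. If $\lambda<4\pi$ this is impossible: no such solution exists. If $\lambda=4\pi$, then $\mu(t)=4\pi\delta_{x(t)}$ with $x(t)\in\partial\Omega$. The first mass range where something remains to be proved is $4\pi<\lambda<8\pi$. There each $\mu(t)$ has exactly one atom, on the boundary, of mass $4\pi$, and a remainder $f(t)$ of mass $\lambda-4\pi\in(0,4\pi)$. Lemma 2 says nothing about $f$. We have to show that $f=0$.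

There is a heuristic reason. In the plane (a boundary atom has been unfolded), put an atom of mass $8\pi$ at $0$. It creates $\nabla v=-4X/|X|^2$, so the remainder has flux $-(\nabla f+4fX/|X|^2)$ if one neglects its own field. If $f$ is constant near $0$, mass enters $B_\rho$ at rate $\frac{4f}\rho\cdot2\pi\rho=8\pi f$ for every small $\rho$, so the atom would grow at the rate $8\pi f(0)$. But by Lemma 2 its mass is always exactly $8\pi$. So an atom that persists must have nothing near it to swallow.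

To make this rigorous we need test functions, since $f$ is not known to be regular up to the atom.

**The bump.** For $\xi\in\mathbf R^2$, $r>0$ put $z=|X-\xi|^2/r^2$, $W=(1-z)_+$, $\varphi=W^3\in C_c^2$. From $\nabla W=-2r^{-2}(X-\xi)$ inside the disc,
$$\begin{aligned}\nabla\varphi&=-6r^{-2}W^2(X-\xi),\qquad|\nabla\varphi|\le6r^{-1}W^2,\\D^2\varphi&=-6r^{-2}W^2I+24r^{-4}W(X-\xi)\otimes(X-\xi),\\\Delta\varphi&=r^{-2}(24Wz-12W^2),\qquad\lambda_{\max}(D^2\varphi)=r^{-2}(24Wz-6W^2),\end{aligned}\tag{10}$$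
and
$$|\nabla\varphi(X)-\nabla\varphi(Y)|\le30r^{-2}\max(W(X),W(Y))|X-Y|.\tag{11}$$
For (11) let $W(X)\ge W(Y)$, $W(X)>0$. Then $|X-\xi|<r$, $\mathrm{Lip}(W)\le2/r$, and
$$|W(X)^2(X-\xi)-W(Y)^2(Y-\xi)|\le W(Y)^2|X-Y|+2W(X)|W(X)-W(Y)|\,r\le5W(X)|X-Y|.$$

**A first attempt.** Take an interior chart, so $e\equiv1$, and assume in addition that the atom stands still: for $s\le t\le s_1$, on $B_R$, $\tilde\mu(t)=8\pi\delta_0+\tilde f(t)$ with $\tilde f(t)$ without atoms and $\tilde f(t)(B_R)\le\eta$, $\eta<1$. Use the bump with $\xi=0$ and fixed $r\le\eta R$, $r<R/2$, and let $P=\int W\,d\tilde f$. We expand $\tilde\mu\otimes\tilde\mu$ in (8).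

The atom alone contributes $8\pi\Delta\varphi(0)-\frac{64\pi^2}{4\pi}A^+_{\nabla\varphi}(0,0)=-96\pi r^{-2}+96\pi r^{-2}=0$: mass $8\pi$ makes diffusion and self-attraction cancel. For the interaction of the atom with $\tilde f$ note $A_{\nabla\varphi}(0,Y)=-6r^{-2}W(Y)^2$. Together with the diffusion of $\tilde f$ it gives
$$\int\big[\Delta\varphi+24r^{-2}W^2\big]d\tilde f=12r^{-2}\int W(W+2z)\,d\tilde f=12r^{-2}\int W(1+z)\,d\tilde f\ge12r^{-2}P .$$
(If $\tilde f$ has constant density $f$, this is $12r^{-2}f\,\pi r^2\int_0^1(1-z^2)dz=8\pi f$, the rate found heuristically.) By (11) the self-interaction of $\tilde f$ is at least $-\frac{30}{4\pi}\cdot2\eta r^{-2}P\ge-5\eta r^{-2}P$, and the last term of (8) is at least $-\frac{6C_1}{Rr}P\ge-6C_1\eta r^{-2}P$. So for small $\eta$ the function $y(t)=\int\varphi\,d\tilde\mu(t)-8\pi=\int W^3d\tilde f(t)$ satisfies $y(t)-y(t')\ge11r^{-2}\int_{t'}^ty\,d\tau$ for $t'<t$, because $y\le P$. Hence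
$$y(s)\le e^{-11(s_1-s)/r^2}y(s_1)\le\eta\,e^{-11(s_1-s)/r^2}.$$
This bounds the remainder near the atom by something that decays faster than any power of $r$, but not by $0$. That is the first point where the attempt stops: at the final time we know only $y(s_1)\le\eta$. The second is the assumption that the atom stands still: a moving atom $p(t)$ is, so far, only continuous in $t$, so a bump centered at $p(t)$ cannot be differentiated in time, and a bump with another center loses the exact cancellation.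

The remedies are as follows. Let the radius shrink to $0$ at the final time. At that time the bump sees only the atom, whose mass is exactly $8\pi$, and the shrinking costs $3r^{-2}P$ while the gain, $12r^{-2}P$, is larger. And do not prescribe the center: maximize over it. At a maximizer the first-order condition puts the center at distance at most $Pr$ from the atom, which makes the failure of the cancellation quadratic in $P$.

## 8. A shrinking bump with maximizing center

**Lemma 5.** Let $J$ be an open interval on which $N$ is constant, $t_0\in J$, $x_0\in S_{t_0}$. Then there are $\rho,\delta>0$ with $f(t)=0$ on $B_\rho(x_0)\cap\overline\Omega$ for $|t-t_0|\le\delta$.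

*Proof.* **Step 1: the atom near $x_0$.** We isolate one atom on a short time interval. If $t_j\to t_0$, Lemma 3 shows that the $N(t_0)$ atoms of $\mu(t_j)$ converge along a subsequence to $N(t_0)$ distinct points of $S_{t_0}$, that is, to all of $S_{t_0}$, with types preserved. So each atom of $\mu(t_0)$ is, as $t\to t_0$, the limit of exactly one atom of $\mu(t)$, of the same type. Use the chart at $x_0$ and fix $\eta\in(0,\frac1{16})$, small depending only on constants $C$. Choose $R\le\frac12R_0$ with $\overline{U_{2R}}\cap S_{t_0}=\{x_0\}$ and $\tilde\mu(t_0)(\overline B_{2R}\setminus\{0\})\le\eta/2$. By weak-* continuity (cutoff equal to $1$ on $B_R$, supported in $B_{2R}$) and Lemma 2 there is $\delta>0$ with $[t_0-2\delta,t_0+2\delta]\subset J$ such that for $|t-t_0|\le2\delta$, on $B_R$,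
$$\tilde\mu(t)=8\pi\delta_{p(t)}+\tilde f(t),\quad|p(t)|\le\tfrac R{16},\quad\tilde f(t)\text{ without atoms},\quad\tilde f(t)(B_R)\le\eta,$$
and $p(t)\in\{X_2=0\}$ if $\theta=2$. The curve $p$ is continuous: a limit point of $p(t_j)$, $t_j\to t$, is an atom of $\tilde\mu(t)$ in $B_R$ by Lemma 3(a), and there is only one.

**Step 2: the functional.** We define the quantity that will be monotone. Let $0<r_0\le\eta R$, $r_0^2\le\delta$. Fix $s\in[t_0-\delta,t_0+\delta]$ and put $r(t)^2=r_0^2-(t-s)$ for $s\le t<s^*:=s+r_0^2$. Let $\Xi=\overline B_{R/8}$ if $\theta=1$ and $\Xi=[-\frac R8,\frac R8]\times\{0\}$ if $\theta=2$. For $\xi\in\Xi$ let $\varphi_{\xi,t}=W^3$ be the bump with center $\xi$ and radius $r(t)$. It is supported in $B_{R/2}$ (as $\frac R8+\frac R{16}<\frac R2$) and even if $\theta=2$. Put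
$$q(\xi,t)=\int\varphi_{\xi,t}\,d\tilde\mu(t),\qquad Q(t)=\max_{\xi\in\Xi}q(\xi,t).$$
$q$ is continuous on $\Xi\times[s,s^*)$, hence $Q$ is continuous. We claim that $Q$ is nondecreasing on $[s,s^*)$; Steps 3–5 prove this.

**Step 3: the derivative of $Q$ from below.** We replace the maximum by one bump. Fix $t$ and a maximizer $\xi$, and write $\varphi=\varphi_{\xi,t}$, $r=r(t)$, $p=p(t)$, $d=|p-\xi|$, $P=\int W\,d\tilde f(t)\le\eta$. For $s'\downarrow t$,
$$Q(s')-Q(t)\ge q(\xi,s')-q(\xi,t)=\int(\varphi_{\xi,s'}-\varphi_{\xi,t})\,d\tilde\mu(s')+\int\varphi_{\xi,t}\,d(\tilde\mu(s')-\tilde\mu(t)).$$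
Divide by $s'-t$. The difference quotient of $\varphi_{\xi,\cdot}$ converges uniformly, so the first term tends to $\int\partial_t\varphi\,d\tilde\mu(t)$. By (7) the second is at least the mean of $\mathcal L_\varphi$ over $[t,s']$, whose lower limit is at least $\mathcal L_\varphi(t)$ by lower semicontinuity. So
$$D_+Q(t)\ge\int\partial_t\varphi\,d\tilde\mu(t)+\mathcal L_\varphi(t).\tag{12}$$

**Step 4: the maximizer is close to the atom.** This is what replaces differentiability of $p$. Since $p\in\Xi$,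
$$8\pi\le q(p,t)\le Q(t)\le8\pi W(p)^3+\eta .$$
So $W(p)>0$ and $1-\frac\eta{8\pi}\le W(p)^3\le W(p)=1-\frac{d^2}{r^2}$, i.e. $d^2/r^2\le\eta/8\pi$. Thus $d\le r/4$, $W(p)\ge\frac12$, and $|\xi|\le\frac R{16}+\frac r4<\frac R8$, so $\xi$ lies in the (relative) interior of $\Xi$. Hence $\int\nabla\varphi\,d\tilde\mu=0$: for $\theta=1$ this is $\nabla_\xi q=0$; for $\theta=2$ the tangential component vanishes for this reason and the normal one because $\partial_2\varphi$ is odd and $\tilde\mu$ is symmetric. So $8\pi|\nabla\varphi(p)|\le\int|\nabla\varphi|\,d\tilde f\le6P/r$. Since $|\nabla\varphi(p)|=6r^{-2}W(p)^2d\ge\frac32r^{-2}d$,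
$$|\nabla\varphi(p)|\le P/r,\qquad d\le Pr.\tag{13}$$

**Step 5: the terms of (12).** We insert (8) into (12), expand $\tilde\mu\otimes\tilde\mu$ with $\tilde\mu=8\pi\delta_p+\tilde f$, and estimate five groups; the coefficients are $\frac{64\pi^2}{4\pi}=16\pi$ for atom–atom and $\frac{2\cdot8\pi}{4\pi}=4$ for atom–$\tilde f$.

(a) *Shrinking.* As $\frac d{dt}r^2=-1$, $\partial_tW=-r^{-2}z$ where $W>0$, so $\partial_t\varphi=-3r^{-2}zW^2$. Using $zW^2\le W$ on $\tilde f$ and $z(p)=d^2/r^2\le P^2$ at the atom,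
$$\int\partial_t\varphi\,d\tilde\mu\ge-3r^{-2}P-Cr^{-2}P^2.$$

(b) *Atom diffusion and atom–atom interaction.* By (9),
$$8\pi e(p)\Delta\varphi(p)-16\pi A_V^+(p,p)\ge8\pi e(p)\big[\Delta\varphi-2\lambda_{\max}(D^2\varphi)\big](p)-16\pi L_e|\nabla\varphi(p)|.$$
By (10) the bracket equals $-24r^{-2}W(p)z(p)\ge-24r^{-2}P^2$. With (13), (b) $\ge-Cr^{-2}(P^2+rP)$.

(c) *$\tilde f$-diffusion and atom–$\tilde f$ interaction:* $\int[e\Delta\varphi-4A_V(p,Y)]\,d\tilde f(Y)$. First, $V(p)-V(Y)=e(Y)(\nabla\varphi(p)-\nabla\varphi(Y))+(e(p)-e(Y))\nabla\varphi(p)$ gives $|A_V(p,Y)-e(Y)A_{\nabla\varphi}(p,Y)|\le L_e|\nabla\varphi(p)|\le CP/r$.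

Next we compare $A_{\nabla\varphi}(p,Y)$ with $A_{\nabla\varphi}(\xi,Y)$. Shift coordinates so that $\xi=0$ and let $a(X)=(W^2-1)X$. It is $C^1$ with $|Da|\le6\min(1,|X|^2/r^2)$: for $|X|<r$, $|W^2-1|=z(2-z)\le\min(1,2z)$ and $|2WX\otimes\nabla W|=4Wz\le\min(1,4z)$; for $|X|\ge r$, $a=-X$. Put
$$H(X,Y)=\frac{(a(X)-a(Y))\cdot(X-Y)}{|X-Y|^2}.$$
Since $\nabla\varphi=-6r^{-2}(X+a(X))$, $A_{\nabla\varphi}=-6r^{-2}(1+H)$. Moreover $H(0,Y)=W(Y)^2-1$ (with $H(0,0)=0$), so $A_{\nabla\varphi}(0,Y)=-6r^{-2}W(Y)^2$. We claim $|H(p,Y)-H(0,Y)|\le Cd/r$ for all $Y\ne p$; note $|p|=d$.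

* If $|Y|\le2d$, both terms are bounded by $\sup_{|Z|\le2d}|Da(Z)|\le Cd^2/r^2\le Cd/r$.
* If $|Y|>2d$ and $X\in[0,p]$, then $|X-Y|\ge|Y|/2$. Differentiating $H$ in $X$ and bounding $|a(X)-a(Y)|$ by $|X-Y|\sup_{|Z|\le|Y|}|Da(Z)|$, we get $|\partial_XH|\le\frac C{|X-Y|}\sup_{|Z|\le|Y|}|Da(Z)|\le\frac C{|Y|}\min\big(1,\frac{|Y|^2}{r^2}\big)\le\frac Cr$; integrate along $[0,p]$.

By (13), therefore, $A_{\nabla\varphi}(p,Y)=-6r^{-2}W(Y)^2+O(r^{-2}P)$ on $B_R$. Since
$$\Delta\varphi+24r^{-2}W^2=12r^{-2}W(W+2z)=12r^{-2}W(1+z)\quad\text{on }\{W>0\},$$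
both sides vanish off this set, $e\ge\frac12$, $r\le1$ and $\tilde f(B_R)\le\eta$, we obtain (c) $\ge6r^{-2}P-C\eta r^{-2}P$.

(d) *$\tilde f$–$\tilde f$ interaction.* The diagonal is $\tilde f\otimes\tilde f$-null. If $W(X)\ge W(Y)$, then by (11)
$$|V(X)-V(Y)|\le e(Y)|\nabla\varphi(X)-\nabla\varphi(Y)|+L_e|X-Y||\nabla\varphi(X)|\le Cr^{-2}W(X)|X-Y|.$$
Hence $|A_V|\le Cr^{-2}(W(X)+W(Y))$, and (d) $\ge-C\eta r^{-2}P$.

(e) *The remainder in (8).* By (13) and $r\le\eta R$, $-\frac{C_1}R\int|\nabla\varphi|\,d\tilde\mu\ge-\frac CR\cdot\frac Pr\ge-C\eta r^{-2}P$.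

Summing, with $P\le\eta$ and $r\le\eta$,
$$D_+Q(t)\ge r^{-2}P\,[6-3-C\eta]\ge0$$
for $\eta$ small. By fact 5, $Q$ is nondecreasing.

**Step 6: the final value.** Here the exact mass of the atom enters. As $d\le r/4$, $Q(t)\le\tilde\mu(t)(\overline B_{2r(t)}(p(t)))$. Let $t\uparrow s^*$; then $r(t)\to0$ and $p(t)\to p(s^*)$. For every $\rho'>0$ the balls are eventually contained in $\overline B_{\rho'}(p(s^*))$, so $\limsup_{t\uparrow s^*}Q(t)\le\tilde\mu(s^*)(\overline B_{\rho'}(p(s^*)))$, and $\rho'\to0$ gives $\lim_{t\uparrow s^*}Q(t)\le8\pi$. Hence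
$$8\pi+\int\Big(1-\frac{|X-p(s)|^2}{r_0^2}\Big)_+^3d\tilde f(s)=q(p(s),s)\le Q(s)\le8\pi,$$
so $\tilde f(s)=0$ on $B_{r_0}(p(s))$, for every $s\in[t_0-\delta,t_0+\delta]$, with the same $r_0$. As $p(s)\to0$ when $s\to t_0$, decreasing $\delta$ gives $\tilde f(s)=0$ on $B_{r_0/2}$, and $U_{r_0/2}$ contains some $B_\rho(x_0)\cap\overline\Omega$. $\square$

## 9. A moving bump carries vanishing through $\Omega$

**Lemma 6.** Let $\mu$ be a limit flow and let $\gamma:[t_0,t_1]\to\Omega$ be Lipschitz with $\gamma(t)\notin S_t$ for all $t\in[t_0,t_1]$. If $\mu(t_1)=0$ in a neighborhood of $\gamma(t_1)$, then $\mu(t_0)=0$ in a neighborhood of $\gamma(t_0)$.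

*Proof.* **Step 1: uniformly small mass along the curve.** This makes attraction weaker than diffusion. We claim there are $R\in(0,1)$ and $k_0$ with $\mathrm{dist}(\gamma(t),\partial\Omega)\ge2R$ and $\int_{B_R(\gamma(t))}u_k(t)\le1$ for all $t\in[t_0,t_1]$, $k\ge k_0$. The first holds for small $R$ by compactness. If the second failed for all $R,k_0$, there would be $k_j\to\infty$, $R_j\to0$, $\tau_j\to\tau$ in $[t_0,t_1]$ with $\int_{B_{R_j}(\gamma(\tau_j))}u_{k_j}(\tau_j)>1$. As $u_{k_j}(\tau_j)\rightharpoonup\mu(\tau)$, fact 1 on shrinking closed balls gives $\mu(\tau)(\{\gamma(\tau)\})\ge1$, contradicting $\gamma(\tau)\notin S_\tau$. Fix $\rho\le R/2$ such that $\mu(t_1)=0$ on $B_\rho(\gamma(t_1))$.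

**Step 2: a lower bound for the derivative.** We follow the bump $\Psi(x,t)=W^3$ with $\xi=\gamma(t)$ and radius $\rho$. It is $C^2$ in $x$, Lipschitz in $t$, supported in $\Omega$, and for a.e. $t$ $|\partial_t\Psi|\le6\rho^{-1}|\dot\gamma|W^2$. When $x,y\in B_R(\gamma(t))$, write $G=\Gamma(x-y)+K$ with $|\nabla_xK|,|\nabla_yK|\le C_R$, since $K$ is $C^1$ on compact subsets of $\Omega\times\Omega$. When $x\in B_\rho(\gamma(t))$ and $y\notin B_R(\gamma(t))$, $|\nabla_xG|\le C/R$ by (3). By (11), and $\int_{B_R}u\le1$, dropping $k$,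
$$\frac12\iint\rho_\Psi uu\ge-\frac1{4\pi}\iint_{B_R\times B_R}30\rho^{-2}(W(x)+W(y))\,uu-C_R\int|\nabla\Psi|u\ge-5\rho^{-2}\int Wu-6C_R\rho^{-1}\int W^2u,$$
because $\frac{60}{4\pi}<5$; the balls are centered at $\gamma(t)$, and $C_R$ was enlarged to cover the pairs with one point outside $B_R$. With (4), (10) and $z=1-W$ on $\{W>0\}$, and a constant $C'$ depending on $R,\rho,\mathrm{Lip}(\gamma)$ but not on $k,t$,
$$\frac d{dt}\int\Psi u\ge\rho^{-2}\int u\big[24Wz-12W^2-5W-C'W^2\big]=\rho^{-2}\int u\,W\big[19-(36+C')W\big].$$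

**Step 3: closing the inequality.** We bound the right side by $\int\Psi u$ itself. The integrand is $\ge0$ where $W\le w_0:=\frac{19}{36+C'}$. Elsewhere it is $\ge-(36+C')W^2u\ge-(36+C')w_0^{-1}W^3u$. So $\frac d{dt}\int\Psi u\ge-\Lambda\int\Psi u$ for a.e. $t$, with $\Lambda$ independent of $k$. Integrating and letting $k\to\infty$,
$$\int\Psi(t_0)\,d\mu(t_0)\le e^{\Lambda(t_1-t_0)}\int\Psi(t_1)\,d\mu(t_1)=0,$$
so $\mu(t_0)=0$ on $B_\rho(\gamma(t_0))$. $\square$

**Lemma 7.** If $N$ is constant and $\ge1$ on an open interval $J$, then $f(t)=0$, i.e. $\mu(t)$ is purely atomic, for all $t\in J$.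

*Proof.* We connect any point to the empty neighborhood of an atom. Let $t_0\in J$, $x_1\in S_{t_0}$, let $\rho,\delta$ be as in Lemma 5 for $x_1$, and let $x\in\Omega\setminus S_{t_0}$. As $\Omega\setminus S_{t_0}$ is open and connected ($S_{t_0}$ is finite), a polygonal path in it joins $x$ to some $x'\in\Omega\cap B_\rho(x_1)\setminus S_{t_0}$. The path is compact and $S$ is closed, so for some $\varepsilon\in(0,\delta)$ with $t_0+\varepsilon\in J$ the path does not meet $S_t$ for $t\in[t_0,t_0+\varepsilon]$. Let $\gamma:[t_0,t_0+\varepsilon]\to\Omega$ be a Lipschitz parametrization of it with $\gamma(t_0)=x$, $\gamma(t_0+\varepsilon)=x'$. Near $x'$, $\mu(t_0+\varepsilon)$ has no atoms, and $f(t_0+\varepsilon)=0$ there by Lemma 5; so it vanishes near $x'$. By Lemma 6, $\mu(t_0)=0$ near $x$. Hence $f(t_0)=0$ in $\Omega\setminus S_{t_0}$. By Lemma 4(i), $f(t_0)(\partial\Omega\setminus S_{t_0})=0$, and $f(t_0)$ does not charge the finite set $S_{t_0}$. So $f(t_0)=0$. $\square$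

## 10. Constancy of the number of atoms and the proof of Theorem A

What remains is an interval on which $N$ is constant and $\ge1$. Let $T=\infty$, take $t_k\uparrow\infty$ with $\|u(t_k)\|_\infty\to\infty$, and a limit flow $\mu$ of a subsequence.

**Case 1: $\lim_{t\to\infty}\|u(t)\|_\infty=\infty$.** We use semicontinuity. For every $t$, $\|u_k(t)\|_\infty\to\infty$, so Lemma 4(ii) gives $N(t)\ge1$ for all $t\in\mathbf R$. Let $n_0=\min N\ge1$. By Lemma 3(c), $\{N=n_0\}=\{N<n_0+1\}$ is open; it is nonempty, so it contains an open interval $J$.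

**Case 2: $\liminf_{t\to\infty}\|u(t)\|_\infty<\infty$.** We show that $\mu$ is constant in time, by the free energy
$$F(u)=\int u\log u-\frac12\iint G\,u\,u .$$
Since $\int u_t=0$, $G$ is symmetric, $u_t=\nabla\cdot(u\nabla(\log u-v))$ and the flux vanishes on $\partial\Omega$,
$$\frac d{dt}F(u)=\int(\log u-v)u_t=-\mathcal D,\qquad\mathcal D=\int u|\nabla(\log u-v)|^2.$$
Along some $s_j\to\infty$, $\|u(s_j)\|_\infty\le C$, so $\|v(s_j)\|_\infty\le C$ and $F(u(s_j))\ge-|\Omega|/\mathrm e-C$, $\mathrm e$ being the base of $\log$. As $F$ is nonincreasing, it is bounded below, and $\int_1^\infty\mathcal D\,dt<\infty$. For $\varphi\in C_N^2$ and $s<t$, Cauchy–Schwarz in $\frac{d}{dt}\int\varphi u=-\int u\nabla\varphi\cdot\nabla(\log u-v)$ gives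
$$\Big|\int\varphi u_k(t)-\int\varphi u_k(s)\Big|\le\|\nabla\varphi\|_\infty(\lambda|t-s|)^{1/2}\Big(\int_{s+t_k}^{t+t_k}\mathcal D\Big)^{1/2}\to0.$$
So $\mu(t)\equiv\mu(0)$. As $\|u_k(0)\|_\infty=\|u(t_k)\|_\infty\to\infty$, Lemma 4(ii) gives $N(0)\ge1$, so $N$ is constant and $\ge1$ on $J=\mathbf R$. (This argument needs times $s_j$ at which $u$ stays bounded. Case 1, the case of the conjecture, has none, and there the atoms may move.)

In both cases Lemmas 7 and 2 give, for $t\in J$, $\mu(t)=\sum m_i\delta_{x_i}$, a nonempty sum with $m_i\in\{4\pi,8\pi\}$. As $\mu(t)$ has mass $\lambda$, $\lambda=\sum m_i\in4\pi\mathbf N$. This proves Theorem A. $\blacksquare$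

## 11. Continuous curves of atoms: the proof of Theorem B

Let $\mu$ be the limit flow of a subsequence of the given $t_k$. Under either hypothesis $N(t)\ge1$ for all $t$, as shown in Section 10. (Case 1 used only $\lim_{t\to\infty}\|u(t)\|_\infty=\infty$ and $t_k\to\infty$, so any sequence $t_k\uparrow\infty$ is allowed there.)

**Step 1: $\mu(t)$ is purely atomic for a dense set of $t$.** This is Lemma 7 on small intervals. In any open interval minimize $N$; by upper semicontinuity $N$ equals its minimum on an open subinterval, and there Lemma 7 applies.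

**Step 2: $\mu(t)$ is purely atomic for every $t$.** We pass to limits. Let $t_j\to t$ with $\mu(t_j)$ purely atomic. Along a subsequence the numbers of interior and of boundary atoms of $\mu(t_j)$ are constant and the atoms converge in $\overline\Omega$. By Lemma 3 the limits are distinct atoms of $\mu(t)$ of the same type. The masses are $8\pi$ and $4\pi$ according to type, so the weak-* limit $\mu(t)$ of $\mu(t_j)$ is the sum of the corresponding point masses.

**Step 3: the numbers of atoms of each type are constant.** We combine semicontinuity with mass conservation. Let $N_{int}(t),N_{bd}(t)$ be the numbers of interior and boundary atoms. As in Lemma 3(c), using the preservation of types in Lemma 3(a), both are upper semicontinuous. By Step 2 and Lemma 2, $2N_{int}+N_{bd}=\lambda/4\pi$. Hence each is a constant minus a nonnegative multiple of the other, so it is also lower semicontinuous. Being integer valued, both are locally constant, hence constant on $\mathbf R$, and so is $N$.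

**Step 4: the curves.** We follow the atoms in time. As in Step 1 of the proof of Lemma 5, now with $J=\mathbf R$, near each time $t_0$ each atom of $\mu(t_0)$ has disjoint neighborhoods in which $\mu(t)$ has exactly one atom, of the same type, depending continuously on $t$. So over a short interval around $t_0$ the set $S$ is the union of $N$ disjoint graphs of continuous functions. Covering $[-n,n]$ by finitely many such intervals and matching graphs on overlaps, then letting $n\to\infty$, we get $N$ continuous, mutually distinct curves $x_i$ on $\mathbf R$. Each keeps its type: it stays in $\Omega$ with mass $8\pi$ or in $\partial\Omega$ with mass $4\pi$. This proves Theorem B. $\blacksquare$
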